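\title{A definable form of Whitney's zero set theorem fails in dimension two and higher}

\begin{abstract}
By a theorem of Whitney, every closed set $X\subseteq\mathbb R^n$ is the zero set of a $C^\infty$ function that is analytic off $X$. We ask whether such a function can be chosen definable in the structure $(\mathbb R,+,\cdot,\exp,X)$. The answer is yes for $n=1$ and no for every $n\ge2$. The counterexample is a compact $C^\infty$ arc $X$ for which $(\mathbb R,+,\cdot,\exp,X)$ is o-minimal, and for it there is not even a continuous definable function with zero set $X$ that is analytic off $X$. The arc is a piece of the graph of a nowhere analytic function $H$ in a quasianalytic Denjoy--Carleman class. The main step shows that an analytic function definable from $H$ and $\exp$ takes its values, on a dense set, in a finite-valued map definable from $\exp$ alone.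
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A theorem of Whitney says that for every closed set $X\subseteq\mathbb R^n$ there is a $C^\infty$ function $f:\mathbb R^n\to\mathbb R$ with $f^{-1}(0)=X$ that is real analytic on $\mathbb R^n\setminus X$. One may ask how explicitly $f$ can be obtained from $X$. Definability makes this precise. A set is \emph{definable} in the structure $(\mathbb R,+,\cdot,\exp,X)$ if it is described by a first-order formula built from equations between terms in $+,\cdot,\exp$ and real constants, the relation ``$(t_1,\dots,t_n)\in X$'', the connectives \emph{and, or, not}, and quantifiers over real numbers; a function is definable if its graph is. Such a formula is finite, and it cannot quantify over integers or sequences unless $X$ happens to supply them. The following question is posed in \cite{zeros}.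

\medskip
\noindent\textbf{Question.} \emph{Let $X\subseteq\mathbb R^n$ be any closed set. Is there a $C^\infty$ function $f:\mathbb R^n\to\mathbb R$ with $f^{-1}(0)=X$, analytic on $\mathbb R^n\setminus X$, and definable in $(\mathbb R,+,\cdot,\exp,X)$?}
\medskip

The first examples suggest a positive answer. The distance to $X$ is a definable continuous function with zero set $X$, and $\exp$ supplies the function $\chi(u)=e^{-1/u}$, which is analytic for $u>0$ and flat at $0$. The closed unit ball is the zero set of the function equal to $\chi(|x|^2-1)$ outside the ball and to $0$ on it. If $X$ is the graph of an analytic function $h:\mathbb R\to\mathbb R$, then $y-h(x)$ works. At the opposite extreme, very complicated sets cause no difficulty either.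

\begin{remark}\label{rem:Z}
If $\mathbb Z$ is definable in $(\mathbb R,+,\cdot,\exp,X)$, then every continuous $f:\mathbb R^n\to\mathbb R$ is definable, so Whitney's function itself is. Indeed, every $S\subseteq\mathbb N$ is definable from the parameter $c=\sum_{k\in S}4^{-k-1}$, since $k\in S$ if and only if $\lfloor 4^{k+1}c\rfloor$ is odd. The pairing polynomial $\frac12(a+b)(a+b+1)+b$ yields a definable surjection $\mathbb N\to\mathbb Q^{n+1}$, so every subset of $\mathbb Q^{n+1}$ is definable. The subset $\{(q,q'):f(q)<q'\}$ defines $f$ on $\mathbb Q^n$, and continuity defines $f$ on $\mathbb R^n$.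
\end{remark}

A counterexample must therefore be tame enough not to define $\mathbb Z$, and yet far from analytic. A structure on $\mathbb R$ is \emph{o-minimal} if every definable subset of $\mathbb R$ is a finite union of points and intervals; such a structure does not define $\mathbb Z$. Throughout, ``definable'' allows real parameters, ``analytic'' means real analytic, and $\mathbb R_{\exp}=(\mathbb R,+,\cdot,\exp)$.

\begin{theorem}\label{thm:A}
If $X\subseteq\mathbb R$ is closed, there is a $C^\infty$ function $f:\mathbb R\to\mathbb R$, definable in $(\mathbb R,+,\cdot,\exp,X)$, with $f^{-1}(0)=X$ and $f$ analytic off $X$.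
\end{theorem}

\begin{theorem}\label{thm:B}
There is a $C^\infty$ function $H:\mathbb R\to\mathbb R$ such that, with $X_H=\{(t,H(t)):t\in\mathbb R\}$:
\begin{enumerate}
\item[(1)] $(\mathbb R,+,\cdot,\exp,X_H)$ is o-minimal.
\item[(2)] For every open disc $W\subseteq\mathbb R^2$ meeting $X_H$ there is no continuous $f:W\to\mathbb R$ definable in $(\mathbb R,+,\cdot,\exp,X_H)$ with $f^{-1}(0)=X_H\cap W$ and $f$ analytic on $W\setminus X_H$.
\end{enumerate}
\end{theorem}

The function $(y-H(x))^2$ is $C^\infty$, definable, and has zero set $X_H$. So it is precisely analyticity off $X_H$ that cannot be achieved.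

\begin{corollary}\label{cor:answer}
Let $n\ge2$ and $X=\{(t,H(t)):0\le t\le1\}\times\{0\}^{n-2}\subseteq\mathbb R^n$, a compact $C^\infty$ arc. Then $(\mathbb R,+,\cdot,\exp,X)$ is o-minimal, and there is no continuous (a fortiori no $C^\infty$) function $f:\mathbb R^n\to\mathbb R$ definable in $(\mathbb R,+,\cdot,\exp,X)$ with $f^{-1}(0)=X$ and $f$ analytic off $X$.
\end{corollary}

\begin{proof}
The set $X$ is definable in $(\mathbb R,+,\cdot,\exp,X_H)$, hence so is everything definable in $(\mathbb R,+,\cdot,\exp,X)$. This gives o-minimality by Theorem~\ref{thm:B}(1). Given $f$ as in the statement, let $W\subseteq(0,1)\times\mathbb R$ be a disc centered at $(\frac12,H(\frac12))$. The function $(x,y)\mapsto f(x,y,0,\dots,0)$ on $W$ is continuous, definable in $(\mathbb R,+,\cdot,\exp,X_H)$, has zero set $X_H\cap W$, and is analytic on $W\setminus X_H$. This contradicts Theorem~\ref{thm:B}(2).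
\end{proof}

Thus the Question has a positive answer for $n=1$ and a negative answer for every $n\ge2$. Part (2) of Theorem~\ref{thm:B} comes from the following statement, which says that an analytic definable function carries only a finite amount of information about $H$.

\begin{theorem}\label{thm:C}
Let $H$ be the function constructed in Section~\ref{sec:H}. Let $U\subseteq\mathbb R^n$ be open, let $f:U\to\mathbb R$ be analytic, and let $U$ and $f$ be definable in $(\mathbb R,+,\cdot,\exp,X_H)$. Then there is an $\mathbb R_{\exp}$-definable set $V\subseteq\mathbb R^n\times\mathbb R$ with all fibers $V_x=\{v:(x,v)\in V\}$ finite, such that $f(x)\in V_x$ for all $x$ in a dense subset of $U$.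
\end{theorem}

One cannot ask for a single $\mathbb R_{\exp}$-definable function in place of $V$. The function equal to $1$ above $X_H$ and to $-1$ below it is analytic on $\mathbb R^2\setminus X_H$. If it were the restriction of an $\mathbb R_{\exp}$-definable function $v$ on $\mathbb R^2$, then $H(t)=\inf\{y:v(t,y')=1\text{ for all }y'>y\}$ would be $\mathbb R_{\exp}$-definable. This is impossible, because $H$ is nowhere analytic (Proposition~\ref{prop:model}) while $\mathbb R_{\exp}$-definable functions of one variable are analytic off a finite set (Theorem~\ref{thm:exp}). Here $V_x=\{-1,1\}$.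

\medskip
\noindent\textbf{The method.} The function $H$ is a sum of rational bumps $T_\nu$ of tiny height $\eta_\nu$ with poles at $\tau_\nu\pm\mathrm i/\omega_\nu$, where $\omega_\nu\to\infty$ very fast and every rational number occurs infinitely often as $\tau_\nu$. The heights are so small that $H$ lies in a quasianalytic class, and this yields o-minimality together with a normal form for definable sets (Section~\ref{sec:tame}). The normal form shows that a definable function $f$ is, piecewise, a coordinate of the solution of a nonsingular system of equations in $\exp$ and the derivatives of $H$ (Section~\ref{sec:implicit}). If the solution depended to first order on a value of $H^{(j)}$, then $f$ would inherit a pole of some $T_\nu$, of size about $\eta_\nu$, at distance about $1/\omega_\nu$ from the real axis. An analytic $f$ extends holomorphically to a disc of fixed size and has no such pole (Section~\ref{sec:key}; the simplest case is worked in Section~\ref{sec:model}). Hence $f(x)$ is a critical value of a problem in which the values of $H^{(j)}$ are free variables, and such a problem has finitely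 many critical values, described in $\mathbb R_{\exp}$ (Section~\ref{sec:C}). Section~\ref{sec:B} deduces Theorem~\ref{thm:B}(2).

We write $\mathrm i$ for the imaginary unit, $|\cdot|$ for the Euclidean norm on $\mathbb R^k$ and $\mathbb C^k$, and $\|\cdot\|$ for the operator norm.

\section{Closed subsets of the line}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $X=\emptyset$ take $f=1$. Let $X\ne\emptyset$. For $x\notin X$ put $a(x)=\sup(X\cap(-\infty,x))$ and $b(x)=\inf(X\cap(x,\infty))$, with values in $[-\infty,\infty]$; thus $(a(x),b(x))$ is the component of $\mathbb R\setminus X$ containing $x$, and at least one endpoint is finite. With $\chi(u)=e^{-1/u}$ for $0<u<\infty$ and $\chi(\infty)=1$, define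
\[
f(x)=\chi(x-a(x))\,\chi(b(x)-x)\quad(x\notin X),\qquad f(x)=0\quad(x\in X).
\]
This function is definable and has zero set $X$. It is analytic off $X$, because $a$ and $b$ are constant on each component of $\mathbb R\setminus X$.

It remains to prove smoothness at points of $X$. We have $\chi^{(i)}(u)=P_i(1/u)e^{-1/u}$ with polynomials $P_0=1$, $P_{i+1}(s)=s^2(P_i(s)-P_i'(s))$. Since $s^2|P_i(s)|e^{-s}$ is bounded for $s\ge1$ and $|P_i(s)|e^{-s}$ is bounded for $0<s\le1$, there are constants $C_i$ with $|\chi^{(i)}(u)|\le C_i\min(1,u^2)$ on $(0,\infty)$. As $\operatorname{dist}(x,X)=\min(x-a(x),b(x)-x)$, Leibniz' rule gives $|f^{(k)}(x)|\le C_k'\operatorname{dist}(x,X)^2$ for $x\notin X$, with $C'_k$ independent of the component. Let $f_k=f^{(k)}$ off $X$ and $f_k=0$ on $X$. For $x\in X$ and all $y$ we get $|f_k(y)-f_k(x)|\le C_k'|y-x|^2$, so $f_k'(x)=0=f_{k+1}(x)$. Hence $f_k'=f_{k+1}$ everywhere, for all $k$, and $f=f_0$ is $C^\infty$.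
\end{proof}

The dimension is used in one place: the nearest points $a(x),b(x)$ of $X$ are locally constant. In the plane a nearest point of a curve moves with $x$, and whatever failure of analyticity the curve has can enter $f$ through it.

\section{The function $H$}\label{sec:H}

We need a function that is nowhere analytic in a robust way, but whose derivatives grow slowly enough for a Taylor series to determine a germ. The sequence
\[
M_p=p!\,(\log(p+e))^p
\]
leaves room for both: it grows faster than $C^pp!$ for every $C$, and it defines a quasianalytic class (Section~\ref{sec:tame}).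

For $\nu\ge1$ put
\[
\omega_\nu=4^{4^{\nu-1}},\qquad p_\nu=\lceil e^{\omega_\nu^2}\rceil,\qquad \eta_\nu=\omega_\nu^{-2p_\nu},
\]
so that $\omega_{\nu+1}=\omega_\nu^4$. Let $(\tau_\nu)$ be a sequence of rationals that takes every rational value infinitely often and satisfies $|\tau_\nu|\le\nu$. (Take any sequence $(q_\nu)$ with the first property and replace $q_\nu$ by $0$ when $|q_\nu|>\nu$.) Define
\[
T_\nu(t)=\frac{\eta_\nu}{1+\omega_\nu^2(t-\tau_\nu)^2}=\frac{\eta_\nu}2\left[\frac1{1-\mathrm i\omega_\nu(t-\tau_\nu)}+\frac1{1+\mathrm i\omega_\nu(t-\tau_\nu)}\right],\qquad H=\sum_{\nu\ge1}T_\nu .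
\]
The bump $T_\nu$ has height $\eta_\nu$, width about $1/\omega_\nu$, and simple poles at $\tau_\nu\pm\mathrm i/\omega_\nu$. We write $H^-_\nu=\sum_{\mu<\nu}T_\mu$ and $H^+_\nu=\sum_{\mu>\nu}T_\mu$ for the head and the tail.

\begin{lemma}\label{lem:growth}
\begin{enumerate}
\item[(a)] $\omega_\nu\ge4^\nu$; hence $\sum_\nu\eta_\nu\le\sum_\nu\omega_\nu^{-1}\le1$ and $1+\tau_\nu^2\le\omega_\nu$.
\item[(b)] $\omega_\nu/\omega_{\nu-1}=\omega_\nu^{3/4}\to\infty$, and $\eta_\nu^{a}\omega_\nu^{A}\to0$ for all $a,A>0$.
\item[(c)] If $q\le p_{\nu+1}$, then $\sum_{\mu>\nu}\eta_\mu\omega_\mu^q\le\eta_\nu^2$.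
\item[(d)] $\sum_\nu\eta_\nu\omega_\nu^{2p}\le2(\log(p+e))^p$ for all $p\in\mathbb N$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) follows from $4^{\nu-1}\ge\nu$ and $1+\nu^2\le4^\nu$. In (b), $\eta_\nu^a\omega_\nu^A=\omega_\nu^{A-2ap_\nu}$ and $p_\nu\to\infty$. For (c), let $\mu>\nu$. Then $p_\mu\ge q$, $p_\mu\ge p_\nu+1$ and $\omega_\mu\ge\omega_\nu^4$, so $\eta_\mu\omega_\mu^q\le\omega_\mu^{-p_\mu}\le\omega_\mu^{-1}\omega_\nu^{-4p_\nu}=\omega_\mu^{-1}\eta_\nu^2$; now sum and use (a). For (d), a term with $p<p_\nu$ is at most $\omega_\nu^{-2}$, so these terms add up to at most $1\le(\log(p+e))^p$. If $p\ge p_\nu$, then $\omega_\nu^2\le\log p_\nu\le\log(p+e)$, so these terms add up to at most $(\log(p+e))^p\sum\eta_\nu$.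
\end{proof}

Each part has its purpose. Part (d) explains the choice of $p_\nu$ and $\eta_\nu$: the $\nu$th bump is invisible in derivatives of order below $p_\nu$, and from that order on $\omega_\nu^2\le\log p$. Parts (b) and (c) separate the scales: the head is holomorphic on a strip much wider than the distance $1/\omega_\nu$ from the poles of $T_\nu$ to the real axis, and the tail is negligible compared with $\eta_\nu$. The bound on $|\tau_\nu|$ controls $H$ at infinity.

Differentiating the partial fractions gives
\begin{equation}\label{eq:Tj}
T_\nu^{(j)}(t)=\frac{\eta_\nu}2\,j!\,\omega_\nu^j\Big[\mathrm i^j\big(1-\mathrm i\omega_\nu(t-\tau_\nu)\big)^{-j-1}+(-\mathrm i)^j\big(1+\mathrm i\omega_\nu(t-\tau_\nu)\big)^{-j-1}\Big].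
\end{equation}
The real part of $1\mp\mathrm i\omega_\nu(t-\tau_\nu)$ is $1\pm\omega_\nu\operatorname{Im}t$. Therefore
\begin{equation}\label{eq:Tbound}
|T_\nu^{(j)}(t)|\le j!\,\eta_\nu\omega_\nu^j\ \ (t\in\mathbb R),\qquad |T_\nu^{(j)}(t)|\le2^{j+1}j!\,\eta_\nu\omega_\nu^j\ \ \big(|\operatorname{Im}t|\le\tfrac1{2\omega_\nu}\big).
\end{equation}

The tameness theorem of Section~\ref{sec:tame} applies to functions on compact boxes. To capture $H$ on the whole line we also look at it from infinity: let $H_\infty(s)=H(1/s)$ for $s\ne0$ and $H_\infty(0)=0$.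

\begin{lemma}\label{lem:DC}
$H$ and $H_\infty$ are $C^\infty$ on $\mathbb R$, and $|H^{(p)}|\le2M_p$, $|H_\infty^{(p)}|\le2M_p$ on $\mathbb R$ for all $p$.
\end{lemma}

\begin{proof}
By \eqref{eq:Tbound} and Lemma~\ref{lem:growth}(d), $\sum_\nu|T_\nu^{(p)}|\le p!\sum_\nu\eta_\nu\omega_\nu^{2p}\le2M_p$ uniformly on $\mathbb R$, so the series for $H$ may be differentiated term by term.

Fix $\nu$ and write $\omega=\omega_\nu$, $\tau=\tau_\nu$, $\beta=1+\mathrm i\omega\tau$. For real $s\ne0$ we have $T_\nu(1/s)=\eta_\nu\operatorname{Re}\phi_\nu(s)$, where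
\[
\phi_\nu(s)=\frac{s}{s\beta-\mathrm i\omega}=\frac1\beta\Big[1+\frac{\mathrm i\omega}{s\beta-\mathrm i\omega}\Big],\qquad\phi_\nu(0)=0 .
\]
For real $s$, the real part of $s\beta-\mathrm i\omega$ is $s$, so $|\phi_\nu|\le1$. Moreover
$|s\beta-\mathrm i\omega|=|\beta|\,|s-\mathrm i\omega/\beta|\ge|\beta|\,|\operatorname{Im}(\mathrm i\omega/\beta)|=\omega/|\beta|$. Hence for $p\ge1$, using Lemma~\ref{lem:growth}(a) in the last step,
\[
|\phi_\nu^{(p)}(s)|=\frac{p!\,\omega|\beta|^{p-1}}{|s\beta-\mathrm i\omega|^{p+1}}\le p!\,\frac{|\beta|^{2p}}{\omega^{p}}=p!\Big(\frac1\omega+\omega\tau^2\Big)^p\le p!\big(\omega(1+\tau^2)\big)^p\le p!\,\omega^{2p}.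
\]
Since $H_\infty=\sum_\nu\eta_\nu\operatorname{Re}\phi_\nu$ on all of $\mathbb R$, Lemma~\ref{lem:growth}(d) applies again.
\end{proof}

\section{The model case}\label{sec:model}

The analytic tool is a form of the two-constants theorem: a bounded holomorphic function that is small on a diameter is small near the center.

\begin{lemma}\label{lem:two}
Let $\varphi$ be holomorphic on $|\zeta|<R$, with $|\varphi|\le K$ there and $|\varphi|\le\epsilon$ on $(-R,R)$, where $0<\epsilon\le K$. Then $|\varphi(\zeta)|\le K^{1/3}\epsilon^{2/3}$ for $|\zeta|\le R/4$.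
\end{lemma}

\begin{proof}
Replacing $\varphi(\zeta)$ by $\varphi(-\zeta)$ if necessary, it suffices to treat $\operatorname{Im}\zeta>0$; for real $\zeta$ there is nothing to prove. Let $R'<R$ and let $\mathcal D$ be the open upper half disc of radius $R'$. From
\[
\frac{R'+\zeta}{R'-\zeta}=\frac{R'^2-|\zeta|^2+2\mathrm iR'\operatorname{Im}\zeta}{|R'-\zeta|^2}
\]
we see that $\alpha(\zeta)=\frac2\pi\arg\frac{R'+\zeta}{R'-\zeta}$ is harmonic on $\mathcal D$ with values in $[0,1]$, tends to $0$ on the open diameter and to $1$ on the open arc. The function $v=\log|\varphi|-(1-\alpha)\log\epsilon-\alpha\log K$ is subharmonic and bounded above on $\mathcal D$, with upper limit at most $0$ at every boundary point except perhaps $\pm R'$. For $\kappa>0$ add $\kappa\log(|\zeta^2-R'^2|/2R'^2)$, which is harmonic, nonpositive, and tends to $-\infty$ at $\pm R'$. The maximum principle applies to the sum, and $\kappa\to0$ gives $v\le0$, that is, $|\varphi|\le\epsilon(K/\epsilon)^\alpha$. For $|\zeta|\le R/4$ the tangent of $\frac\pi2\alpha(\zeta)$ is at most $2R'|\zeta|/(R'^2-|\zeta|^2)$, which is at most $\frac8{15}+o(1)$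 as $R'\to R$. Since $\frac8{15}<\frac1{\sqrt3}=\tan\frac\pi6$, we get $\alpha(\zeta)\le\frac13$ for $R'$ close to $R$.
\end{proof}

If an analytic expression involves only one value $H(t)$, nowhere analyticity of $H$ is all one needs: if $f(t)=P(t,H(t))$ with $f,P$ analytic and $\partial_\lambda P(t_0,H(t_0))\ne0$, the analytic implicit function theorem applied to $P(t,\lambda)-f(t)$ makes $H$ analytic near $t_0$. With two values of $H$ at different points, singularities might cancel. The next proposition is the smallest case of this kind, and its proof is the proof of the key Lemma~\ref{lem:key} without the technical layer.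

\begin{proposition}\label{prop:model}
Let $a,b$ be real polynomials and $I$ an open interval. If $f(t)=a(t)H(t)+b(t)H(t+1)$ is analytic on $I$, then $a=b=0$. In particular, $H$ is nowhere analytic.
\end{proposition}

\begin{proof}
Let $\tau\in I$ be rational. The function $f(\tau+\zeta)$ extends to a bounded holomorphic function on a disc $|\zeta|<R_0$. Let $\nu$ be large with $\tau_\nu=\tau$, write $\omega=\omega_\nu$, $\eta=\eta_\nu$, $h=H_\nu^-$, and let $R=1/(2\omega_{\nu-1})<\min(R_0,\frac12)$. Constants $C$ do not depend on $\nu$. With $t=\tau+\zeta$, put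
\[
E(\zeta)=(1+\omega^2\zeta^2)\big[f(t)-a(t)h(t)-b(t)h(t+1)-b(t)T_\nu(t+1)\big]-a(t)\,\eta .
\]
\emph{$E$ is holomorphic on $|\zeta|<R$ and $|E|\le C\omega^2$.} By \eqref{eq:Tbound}, $h$ is holomorphic and bounded by $2\sum\eta_\mu\le2$ on the strip $|\operatorname{Im}t|<R$. The point $t+1$ is at distance at least $1-R\ge\frac12$ from the poles $\tau\pm\mathrm i/\omega$, so $|1\mp\mathrm i\omega(t+1-\tau)|\ge\omega/2\ge1$ and $|T_\nu(t+1)|\le\eta$.

\emph{$|E|\le C\omega^2\eta^2$ on $(-R,R)$.} Since $\eta=(1+\omega^2\zeta^2)T_\nu(t)$, for real $\zeta$ we have $E=(1+\omega^2\zeta^2)[a(t)H_\nu^+(t)+b(t)H_\nu^+(t+1)]$, and $|H_\nu^+|\le\eta^2$ on $\mathbb R$ by Lemma~\ref{lem:growth}(c).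

\emph{Evaluation at the pole.} By Lemma~\ref{lem:growth}(b), $1/\omega\le R/4$ for large $\nu$, so Lemma~\ref{lem:two} gives $|E(\mathrm i/\omega)|\le C\omega^2\eta^{4/3}$. But $E(\mathrm i/\omega)=-a(\tau+\mathrm i/\omega)\,\eta$. Hence $|a(\tau+\mathrm i/\omega_\nu)|\le C\omega_\nu^2\eta_\nu^{1/3}\to0$ along the infinitely many $\nu$ with $\tau_\nu=\tau$, and $a(\tau)=0$.

So $a$ vanishes at all rationals in $I$, and $a=0$. The case $a=1$, $b=0$ shows that $H$ is analytic on no interval; since a function analytic at a point is analytic on an interval around it, $H$ is nowhere analytic. Finally, if $b\ne0$, then $H(t+1)=f(t)/b(t)$ would be analytic on a subinterval of $I$.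
\end{proof}

Nowhere analyticity alone would not give this. The function $h(t)=H(\sin2\pi t)$ is $C^\infty$ and nowhere analytic (it is not analytic at the dense set of points where $\sin2\pi t$ has an analytic local inverse), yet $h(t)-h(t+1)=0$. What the proof uses is that at scale $\nu$ there is a single bump, so only one of the arguments $t$, $t+1$ can see its pole.

\section{O-minimality and a normal form}\label{sec:tame}

\subsection{Background}

A formula is \emph{existential} if it has the form $\exists w\,\varphi$ with $\varphi$ quantifier-free and $w$ a tuple of variables. A structure is \emph{model complete} if every formula is equivalent in it to an existential formula, and has \emph{quantifier elimination} if every formula is equivalent to a quantifier-free one. An expansion of the real field is \emph{polynomially bounded} if every definable $\varphi:\mathbb R\to\mathbb R$ satisfies $|\varphi(t)|\le t^N$ for some $N$ and all large $t$.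

Fix an o-minimal expansion of the real field. A \emph{cell} in $\mathbb R$ is a point or an open interval. A cell in $\mathbb R^{n+1}$ is, for some cell $C\subseteq\mathbb R^n$, either the graph of a continuous definable function on $C$ or a band $\{(x,y):x\in C,\ \varphi(x)<y<\psi(x)\}$ with $\varphi<\psi$ continuous definable or $\pm\infty$; it is a $C^k$ cell if all the functions used are $C^k$. A \emph{decomposition} of $\mathbb R^{n+1}$ is a finite partition into cells whose projections form a decomposition of $\mathbb R^n$. Cells are connected, and for each $C^k$ cell some coordinate projection maps it bijectively onto an open cell of some $\mathbb R^l$, with $C^k$ inverse; $l$ is the dimension of the cell. The dimension of a definable set is the largest dimension of a cell contained in it. We use the following textbook facts.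
\begin{enumerate}
\item[(O1)] A definable function on $(c,\infty)$ is $C^1$ for large $t$ and has a limit in $[-\infty,\infty]$ as $t\to\infty$.
\item[(O2)] (Cell decomposition.) Given $k$, finitely many definable subsets of $\mathbb R^n$, and finitely many definable maps on definable subsets of $\mathbb R^n$, there is a decomposition of $\mathbb R^n$ into $C^k$ cells such that each given set and each domain is a union of cells, and each map is $C^k$ on each cell in its domain.
\item[(O3)] (Definable choice.) If $A\subseteq\mathbb R^{n+m}$ is definable with projection $\pi(A)\subseteq\mathbb R^n$, there is a definable $\psi:\pi(A)\to\mathbb R^m$ with graph in $A$.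
\item[(O4)] (Dimension.) A definable set is finite if and only if its dimension is at most $0$; a definable subset of $\mathbb R^n$ has nonempty interior if and only if it has dimension $n$; the dimension of a finite union is the maximum of the dimensions; and if all nonempty fibers of $A$ over $\mathbb R^n$ have dimension $l$, then $\dim A=\dim\pi(A)+l$.
\end{enumerate}
In particular, if an open definable set is a union of cells of a decomposition, then the open cells among them have dense union in it.

\subsection{Three cited theorems}

A \emph{box} is a product of compact intervals with nonempty interior, unless it is called open.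

\begin{theorem}[Rolin--Speissegger--Wilkie \cite{RSW}]\label{thm:RSW}
For each box $B\subseteq\mathbb R^n$, $n\in\mathbb N$, let $\mathcal C_B$ be an $\mathbb R$-algebra of functions $B\to\mathbb R$ such that:
\begin{enumerate}
\item[(C1)] $\mathcal C_B$ contains the coordinate functions, and its members are $C^\infty$ on $\operatorname{int}B$;
\item[(C2)] if $f\in\mathcal C_B$, $g\in\mathcal C_{B'}^n$ and $g(B')\subseteq B$, then $f\circ g\in\mathcal C_{B'}$;
\item[(C3)] the family is closed under restriction to smaller boxes, and each $f\in\mathcal C_B$ extends to a member of $\mathcal C_{B'}$ for some $B'$ with $B\subseteq\operatorname{int}B'$;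
\item[(C4)] $\mathcal C_B$ is closed under $\partial/\partial x_i$;
\item[(C5)] (quasianalyticity) germs at $0$ of members of the family are determined by their Taylor series;
\item[(C6)] if the Taylor series of such a germ $f$ is divisible by the $i$th variable, then $f=x_ig$ for such a germ $g$;
\item[(C7)] if such a germ $f$ has $f(0)=0$ and $\partial f/\partial x_n(0)\ne0$, then the implicit function $\varphi$ with $\varphi(0)=0$ and $f(x',\varphi(x'))=0$ is such a germ.
\end{enumerate}
Then $\mathbb R_{\mathcal C}$, the ordered real field with all $f\in\mathcal C_{[-1,1]^n}$ (extended by $0$), $n\in\mathbb N$, is model complete, o-minimal and polynomially bounded. Moreover \emph{(C1)--(C7)} hold for the Denjoy--Carleman class $\mathcal C(M)$ if $1\le M_0\le M_1\le\cdots$, the sequence $M_p/p!$ is log-convex, and $\sum M_p/M_{p+1}=\infty$.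
\end{theorem}

Here $\mathcal C_B(M)$ consists of the $f$ that extend to a $C^\infty$ function on a neighborhood of $B$ with $|\partial^\alpha f|\le A^{|\alpha|+1}M_{|\alpha|}$ there, for some $A$ and all $\alpha$. (In general one takes the union of these classes over the shifted sequences $(M_{p+j})_p$. This changes nothing when $M_{p+1}\le D^{p+1}M_p$ for some $D\ge1$, because then $M_{p+j}\le D^{j(p+j)}M_p$.)

Our sequence $M_p=p!(\log(p+e))^p$ qualifies. It is nondecreasing with $M_0=1$. With $L=\log(p+e)\ge1$, the function $u(p)=\log(M_p/p!)=p\log L$ has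
\[
u'=\log L+\frac{p}{(p+e)L},\qquad u''=\frac{(p+2e)L-p}{(p+e)^2L^2}>0 .
\]
Next, $\log(p+1+e)/L=1+\log(1+\frac1{p+e})/L\le1+\frac1{p+e}$, and the $p$th power of this is at most $e$. So $M_{p+1}/M_p\le e(p+1)\log(p+1+e)$, which gives both $\sum M_p/M_{p+1}=\infty$ and $M_{p+1}\le D^{p+1}M_p$ for a suitable $D$. Since $M_p\ge p!$, the class contains every function analytic near $B$, by Cauchy's estimates.

\begin{theorem}[van den Dries--Speissegger {\cite[Theorem B]{DS}}]\label{thm:DS}
Let $\mathcal R$ be a polynomially bounded o-minimal expansion of the ordered real field in which $\exp|_{[0,1]}$ is definable without parameters, and suppose that the theory of $\mathcal R$ has quantifier elimination and a universal axiomatization. Then $(\mathcal R,\exp,\log)$ has quantifier elimination and is o-minimal.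
\end{theorem}

The two syntactic hypotheses can always be arranged by enlarging the language.

\begin{corollary}\label{cor:DS}
Let $\mathcal R$ be a polynomially bounded o-minimal expansion of the real field that defines $\exp|_{[0,1]}$. Then $(\mathcal R,\exp)$ is o-minimal, and every set definable in it is defined by a quantifier-free formula in $<$, $\exp$, $\log$ and the $\mathcal R$-definable functions $\mathbb R^k\to\mathbb R$, $k\in\mathbb N$.
\end{corollary}

\begin{proof}
Add to $\mathcal R$ a symbol for every $\mathcal R$-definable function; this does not change the definable sets. Every formula $\varphi(x)$ is now equivalent to the atomic formula $\mathbf 1_\varphi(x)=1$, where $\mathbf 1_\varphi$ is the characteristic function of the set it defines; this is quantifier elimination. By (O3), for every formula $\varphi(x,y)$ with $y$ a single variable there is a function symbol $\psi$ such that the theory contains $\forall x\,(\exists y\,\varphi(x,y)\to\varphi(x,\psi(x)))$. A substructure of a model is closed under all these $\psi$, hence is an elementary substructure by the Tarski--Vaught test.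 A theory whose models are closed under substructures has a universal axiomatization by the \L o\'s--Tarski theorem. So Theorem~\ref{thm:DS} applies.
\end{proof}

Let $\mathbb R_{\mathrm{an},\exp}$ be the expansion of $\mathbb R_{\exp}$ by the restrictions to $[-1,1]^n$ of all functions analytic near $[-1,1]^n$, $n\in\mathbb N$.

\begin{theorem}[van den Dries--Macintyre--Marker; van den Dries--Miller \cite{DM}]\label{thm:exp}
$\mathbb R_{\mathrm{an},\exp}$ is o-minimal with analytic cell decomposition. In particular $\mathbb R_{\exp}$ is o-minimal, and $\mathbb R_{\exp}$-definable functions of one variable are analytic off a finite set.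
\end{theorem}

\subsection{The structures $\mathcal M$ and $\mathcal R$}

Let
\[
\mathcal M=\big(\mathbb R,<,+,\cdot,(c)_{c\in\mathbb R},\exp,(H^{(j)})_{j\ge0}\big).
\]
It has the same definable sets as $(\mathbb R,+,\cdot,\exp,X_H)$, since the order is definable from squares and derivatives are definable as limits. Call a set \emph{existential} if it is defined in $\mathcal M$ by an existential formula, and call a function existential if its graph is. Existential sets are closed under finite unions, finite intersections and projections, so sums, products, quotients, composites and definitions by finitely many quantifier-free cases of existential functions are existential. We also use the following \emph{unnesting principle}: a set defined by an existential formula in $<$ and functions $\mathbb R^k\to\mathbb R$ that are existential is itself existential. Indeed, replace an innermost term $\varphi(y)$ by a new variable $v$, add the conjunct $v=\varphi(y)$ and the quantifier $\exists v$, and repeat. The functions then occur only in the unnegated conjuncts $v=\varphi(y)$, each of which is replaced by its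 existential definition.

Theorem~\ref{thm:RSW} applied to $\mathcal C(M)$ would already give o-minimality. But its model completeness would describe definable sets in terms of all functions of the class, while we need descriptions in terms of $H$ and $\exp$ only. We therefore apply the theorem to a subclass. Let $\mathcal C'_B$ be the set of $f:B\to\mathbb R$ that extend to some $f^\#\in\mathcal C_{B^\#}(M)$, $B\subseteq\operatorname{int}B^\#$, such that all $\partial^\alpha f^\#:B^\#\to\mathbb R$ are existential.

\begin{lemma}\label{lem:Cprime}
The $\mathcal C'_B$ are $\mathbb R$-algebras satisfying \emph{(C1)--(C7)}.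
\end{lemma}

\begin{proof}
For sums and products, restrict both extensions to the intersection of the two larger boxes and use Leibniz' rule. (C1) holds because coordinates are polynomials. (C3): for a smaller box keep the same $f^\#$; to extend $f$, restrict $f^\#$ to a box $B'$ with $B\subseteq\operatorname{int}B'$ and $B'\subseteq\operatorname{int}B^\#$. (C4): $\partial f^\#/\partial x_i$ lies in $\mathcal C_{B^\#}(M)$ and extends $\partial f/\partial x_i$. (C5) is inherited, as $\mathcal C'_B\subseteq\mathcal C_B(M)$.

(C2): since $g(B')\subseteq\operatorname{int}B^\#$ and $B'$ is compact, we can shrink $B'^\#$ so that all $g_i^\#$ are defined on it and $g^\#(B'^\#)\subseteq B^\#$. Then $f^\#\circ g^\#\in\mathcal C_{B'^\#}(M)$, and by the chain rule its derivatives are polynomials in the $(\partial^\alpha f^\#)\circ g^\#$ and the $\partial^\beta g_i^\#$.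

(C6): by (C6) for $\mathcal C(M)$, $f=x_ig$ on a small box $B^\#$ around $0$ with $g\in\mathcal C_{B^\#}(M)$. Off $x_i=0$, $\partial^\alpha g=\partial^\alpha(f/x_i)$ is a polynomial in $1/x_i$ and derivatives of $f$. Let $\alpha'$ be $\alpha$ with $\alpha_i$ raised by one. Then $\partial^{\alpha'}f=x_i\partial^{\alpha'}g+(\alpha_i+1)\partial^\alpha g$, so on $x_i=0$ we have $\partial^\alpha g=\partial^{\alpha'}f/(\alpha_i+1)$. Thus all $\partial^\alpha g$ are existential, and the restriction of $g$ to a smaller box is in $\mathcal C'$.

(C7): by (C7) for $\mathcal C(M)$, $\varphi\in\mathcal C_{B^\#}(M)$ for a small box $B^\#$. Choose $\epsilon$ and $B^\#$ so that $\partial f/\partial x_n\ne0$ on $B^\#\times[-\epsilon,\epsilon]$ and $|\varphi|<\epsilon$ on $B^\#$. Then the graph of $\varphi$ is $\{(x',y):x'\in B^\#,\ |y|<\epsilon,\ f(x',y)=0\}$, and implicit differentiation expresses each $\partial^\alpha\varphi$ as a polynomial in derivatives of $f$ along this graph, divided by a power of $\partial f/\partial x_n$.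
\end{proof}

Let $\mathcal R=\mathbb R_{\mathcal C'}$. By Theorem~\ref{thm:RSW} it is model complete, o-minimal and polynomially bounded.

\begin{proposition}\label{prop:tame}
\begin{enumerate}
\item[(a)] $\exp|_{[-1,1]}$ and all $H^{(j)}:\mathbb R\to\mathbb R$ are $\mathcal R$-definable.
\item[(b)] Every $\mathcal R$-definable set is existential.
\item[(c)] $\mathcal M$ is o-minimal, and every $\mathcal M$-definable set is existential.
\end{enumerate}
\end{proposition}

Part (c) contains Theorem~\ref{thm:B}(1).

\begin{proof}
(a) The restrictions of $\exp$, $H$, $H_\infty$ to $[-2,2]$ lie in $\mathcal C(M)$ by Lemma~\ref{lem:DC}, and their derivatives are existential: for $s\ne0$, $H_\infty^{(j)}(s)$ is a polynomial in $1/s$ and the $H^{(i)}(1/s)$, and at $s=0$ it is a constant. So the restrictions to $[-1,1]$ lie in $\mathcal C'_{[-1,1]}$. Since $H(t)=H_\infty(1/t)$ for $|t|\ge1$, the function $H$ is $\mathcal R$-definable on $\mathbb R$, and so are its derivatives.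

(b) By model completeness, such a set is defined by an existential formula in $<,+,\cdot$, constants and the basic functions of $\mathcal R$. A basic function equals an existential function on $[-1,1]^n$ and $0$ elsewhere, so it is existential. Apply the unnesting principle.

(c) By (a) and (b), $(\mathcal R,\exp)$ and $\mathcal M$ have the same definable sets, so Corollary~\ref{cor:DS} applies to them. The $\mathcal R$-definable functions are existential by (b), $\exp$ is existential, and so is $\log$, whose graph over $(0,\infty)$ is given by $\exp y=x$ and which has a constant conventional value elsewhere. Apply the unnesting principle again.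
\end{proof}

Let $\mathcal A_k$ be the $\mathbb R$-algebra of functions on $\mathbb R^k$ generated by $z_i$, $\exp(z_i)$, $H^{(j)}(z_i)$ for $1\le i\le k$, $j\ge0$. It consists of $C^\infty$ functions and is closed under each $\partial/\partial z_i$. Note that $\exp$ and $H^{(j)}$ are applied to single coordinates only.

\begin{lemma}[Normal form]\label{lem:normal}
Every $\mathcal M$-definable $A\subseteq\mathbb R^n$ has the form $\{x:\exists w\in\mathbb R^m\ g(x,w)=0\}$ with $g\in\mathcal A_{n+m}$.
\end{lemma}

\begin{proof}
Take an existential formula for $A$ and introduce a quantified variable for every subterm. The quantifier-free part becomes a conjunction of equations $v=c$, $v=v'+v''$, $v=v'v''$, $v=\exp v'$, $v=H^{(j)}(v')$ between variables with a Boolean combination of formulas $v=v'$ and $v<v'$. Remove negations by trichotomy of the order, and replace $v<v'$ by $\exists y\,((v'-v)y^2=1)$ with a new variable $y$. What remains is a combination by \emph{and} and \emph{or} of equations $F=0$ with $F$ in the algebra. Replace ``$F=0$ and $F'=0$'' by $F^2+F'^2=0$, and ``$F=0$ or $F'=0$'' by $FF'=0$.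
\end{proof}

\subsection{Uniformly bounded order of vanishing}

In a polynomially bounded o-minimal structure, not only is a flat definable function zero, but the order of vanishing is bounded in definable families. Both statements fail in $\mathbb R_{\exp}$: consider $e^{-1/u^2}$, and the family $|u|^a$, $a>0$. This is why we keep the structure $\mathcal R$ at hand.

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(a)] If $F:A\times\mathbb R\to\mathbb R$ is $\mathcal R$-definable, there is $N_0\in\mathbb N$ such that for every $a\in A$, $F(a,t)\le t^{N_0}$ for all sufficiently large $t$ (depending on $a$).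
\item[(b)] If $q:A\times\mathbb R^s\to\mathbb R$ is $\mathcal R$-definable, there is $N\ge1$ such that for all $a\in A$, $u_0\in\mathbb R^s$: if $q_a=q(a,\cdot)$ is $C^\infty$ near $u_0$ and its partial derivatives of order less than $N$ vanish at $u_0$, then $q_a=0$ near $u_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replacing $F$ by $\max(F,1)$, assume $F\ge1$. By (O1) the limit $\kappa(a)=\lim_{t\to\infty}t\,\partial_tF(a,t)/F(a,t)$ exists in $[-\infty,\infty]$. For large $t_0<t_1$,
\begin{equation}\label{eq:logF}
\log\frac{F(a,t_1)}{F(a,t_0)}=\int_{t_0}^{t_1}\frac{t\,\partial_tF(a,t)}{F(a,t)}\,\frac{dt}t .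
\end{equation}
If $\kappa(a)<0$, this would force $F(a,t)\to0$, contrary to $F\ge1$. If $\kappa(a)=\infty$, then $F(a,t)$ would outgrow every power of $t$, contrary to polynomial boundedness. So $\kappa:A\to[0,\infty)$ is a definable function, and \eqref{eq:logF} gives $F(a,t)\le t^{\kappa(a)+1}$ for large $t$. It suffices to show that $\kappa$ is bounded. Otherwise $\kappa(A)$, an unbounded finite union of points and intervals, contains an open interval $I$. By \eqref{eq:logF}, $F(a,ty)/F(a,t)\to y^{\kappa(a)}$ as $t\to\infty$, for each $y>0$. Hence $(\kappa,y)\mapsto y^\kappa$ is definable on $I\times(0,\infty)$: its value is this limit for any $a$ with $\kappa(a)=\kappa$. Fix $\kappa_0\in I$. For large $y$, the solution $\kappa\in I$ of $y^\kappa=2y^{\kappa_0}$ is $\kappa_0+\log2/\log y$. So $\log$, and with it $\exp$, is $\mathcal R$-definable near $\infty$, contrary to polynomial boundedness.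

(b) For $\epsilon>0$ let $\mu(a,u_0,\epsilon)=\sup_{|u-u_0|<\epsilon}\min(|q_a(u)|,1)$. Apply (a), with parameters $(a,u_0)$, to the function equal to $1/\mu(a,u_0,1/t)$ if $t>0$ and $\mu(a,u_0,1/t)>0$, and to $0$ otherwise. Let $N=N_0+1$. If $q_a$ does not vanish identically near $u_0$, then $\mu>0$ for all $\epsilon$, so $\mu\ge\epsilon^{N_0}$ for small $\epsilon$. Under the hypothesis of (b), Taylor's formula gives $|q_a(u)|\le C|u-u_0|^N$ near $u_0$, so $\mu\le C\epsilon^{N_0+1}$ for small $\epsilon$. The two bounds are incompatible.
\end{proof}

\section{Definable functions as solutions of nonsingular systems}\label{sec:implicit}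

From now on ``definable'' means $\mathcal M$-definable unless another structure is named. Fix a definable open $U\subseteq\mathbb R^n$ and a definable $f:U\to\mathbb R$; analyticity plays no role in this section. Apply Lemma~\ref{lem:normal} to the graph of $f$, and let $w_1$ be the variable for the value. We obtain $g\in\mathcal A_{n+m}$, $m\ge1$, such that
\begin{equation}\label{eq:g}
g(x,w)=0\ \Longrightarrow\ x\in U\text{ and }w_1=f(x),
\end{equation}
and for each $x\in U$ some $w\in\mathbb R^m$ has $g(x,w)=0$.

The equation $g=0$ is typically singular everywhere, being built from sums of squares, so it cannot be perturbed. We replace it by nonsingular systems obtained from $g$ by differentiation: if an equation is singular along the solution, its derivative is a new equation.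

For $a\subseteq\{1,\dots,m\}$ with complement $b$, put $r=|a|$, $s=m-r$, and split $w=(w^a,w^b)$. For $\mathbf G\in\mathcal A_{n+m}^r$ let $\Delta=\det\partial_{w^a}\mathbf G\in\mathcal A_{n+m}$, with $\Delta=1$ if $r=0$ (then every point counts as a zero of $\mathbf G$). If $\mathbf G=0$ and $\Delta\ne0$ at $(x_0,w_0)$, the implicit function theorem gives arbitrarily small open boxes $B\ni x_0$, $W^a\ni w_0^a$, $W^b\ni w_0^b$ such that $\Delta\ne0$ on $B\times W^a\times W^b$, and for each $(x,w^b)\in B\times W^b$ there is exactly one $w^a=\theta(x,w^b)\in W^a$ with $\mathbf G(x,w)=0$, and $\theta$ is $C^\infty$. We call these \emph{implicit function boxes} if the sides of $W^a$ and $W^b$ are shorter than $1$.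

For $k\in b$ and $F\in\mathcal A_{n+m}$ put
\[
D_kF=\det\begin{pmatrix}\partial_{w^a}\mathbf G&\partial_{w_k}\mathbf G\\ \partial_{w^a}F&\partial_{w_k}F\end{pmatrix}\in\mathcal A_{n+m}.
\]
Where $\Delta\ne0$, the formula for block determinants gives $D_kF=\Delta\,\big(\partial_{w_k}F-\partial_{w^a}F\,(\partial_{w^a}\mathbf G)^{-1}\partial_{w_k}\mathbf G\big)$. Since $\partial_{w_k}\theta=-(\partial_{w^a}\mathbf G)^{-1}\partial_{w_k}\mathbf G$, this means
\begin{equation}\label{eq:Dk}
\partial_{w_k}\big[F(x,\theta(x,w^b),w^b)\big]=(D_kF/\Delta)(x,\theta(x,w^b),w^b).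
\end{equation}
So $D_k$ is differentiation along the zero set of $\mathbf G$, with the denominator cleared. A \emph{word of length $l$} is a function $D_{k_1}\cdots D_{k_l}g$ with $k_1,\dots,k_l\in b$; the word of length $0$ is $g$.

\begin{lemma}\label{lem:words}
For each pair $(\mathbf G,a)$ there is $N\ge1$ with the following property. Let $B,W^a,W^b$ be implicit function boxes, $x\in B$, $v\in W^b$. If all words of length less than $N$ vanish at $(x,\theta(x,v),v)$, then $g(x,\theta(x,w^b),w^b)=0$ for all $w^b\in W^b$.
\end{lemma}

\begin{proof}
If $s=0$ take $N=1$. Let $s\ge1$ and $Q(w^b)=g(x,\theta(x,w^b),w^b)$. We embed all such $Q$ in one $\mathcal R$-definable family. The obstacle is the unrestricted exponential; but $x$ is fixed, and $w$ ranges over a box of side less than $1$. Write $\mathbf G$ and $g$ as polynomials in the generators of $\mathcal A_{n+m}$. Replace each $\exp(x_i)$ by a new variable $c_i$ and each $\exp(w_i)$ by $c_i'\exp_0(w_i-w_{*i})$, where $c_i',w_{*i}$ are new variables and $\exp_0$ is $\exp|_{[-1,1]}$ extended by $0$. By Proposition~\ref{prop:tame}(a) the resulting functions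 $\tilde{\mathbf G},\tilde g$ of $(x,c,c',w_*,w)$ are $\mathcal R$-definable. Let the parameter $\alpha$ consist of $x,c,c',w_*$ and the endpoints of open boxes $W^a,W^b$. Define $q_\alpha(u)$ as the value of $\tilde g$ at $w=(w^a,u)$ if $u\in W^b$ and $w^a$ is the only zero of $\tilde{\mathbf G}$ in $W^a$ over $u$, and as $0$ otherwise. This family is $\mathcal R$-definable and depends only on $\mathbf G,g,a$. Let $N$ be given by Lemma~\ref{lem:order}(b). If $w_*$ is the center of $W^a\times W^b$, $c_i=\exp(x_i)$ and $c_i'=\exp(w_{*i})$, then $q_\alpha=Q$ on $W^b$.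

Every partial derivative of $Q$ of order $l$ is a finite sum of terms $(c/\Delta^{j})\cdot F$ evaluated at $(x,\theta,w^b)$, with $c\in\mathcal A_{n+m}$, $j\ge0$, and $F$ a word of length at most $l$. This follows by induction from \eqref{eq:Dk}, since the $w_k$-derivative of such a term is
\[
\Big(\frac{D_kc}{\Delta^{j+1}}-\frac{j\,c\,D_k\Delta}{\Delta^{j+2}}\Big)F+\frac c{\Delta^{j+1}}D_kF .
\]
Let $Z$ be the set of points of $W^b$ at which all partial derivatives of $Q$ of order less than $N$ vanish. Then $v\in Z$, the set $Z$ is closed in $W^b$, and it is open because $Q=0$ near each of its points by the choice of $N$. As $W^b$ is connected, $Z=W^b$.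
\end{proof}

Let $\Omega_{\mathbf G,a}$ be the set of points $(x_0,w_0)$ with $\mathbf G=0$, $\Delta\ne0$, such that $g$ vanishes at all zeros of $\mathbf G$ in some neighborhood of $(x_0,w_0)$. It is definable and relatively open in the zero set of $\mathbf G$, and by \eqref{eq:g} its points satisfy $x\in U$, $w_1=f(x)$. If $\Omega_{\mathbf G,a}\ne\emptyset$, then $1\in a$: otherwise, in small implicit function boxes, $w_1$ would range over an interval for fixed $x$ while being equal to $f(x)$. Let $\pi$ denote projection onto the first $n$ coordinates.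

\begin{proposition}\label{prop:finite}
There are finitely many pairs $(\mathbf G,a)$ such that the union of the sets $\pi(\Omega_{\mathbf G,a})$ is dense in $U$.
\end{proposition}

\begin{proof}
By (O3) there is a definable $\psi:U\to\mathbb R^m$ with $g(x,\psi(x))=0$. Call $(C,\mathbf G,a)$ \emph{admissible of rank $r=|a|$} if $C\subseteq U$ is definable and open, $\psi$ is continuous on $C$, and $\mathbf G=0$, $\Delta\ne0$ at $(x,\psi(x))$ for all $x\in C$. By (O2), $U$ contains finitely many open cells $C$ with dense union on which $\psi$ is continuous, and each $(C,\emptyset,\emptyset)$ is admissible of rank $0$. So it suffices to prove, by downward induction on $r\le m$, that for every admissible triple the closure of a finite union of sets $\pi(\Omega)$ contains $C$.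

Let $N$ be as in Lemma~\ref{lem:words}. There are finitely many words $F$ of length less than $N$. By (O2), partition $C$ into cells on each of which every function $F(x,\psi(x))$ is identically zero or nowhere zero. The open cells are dense in $C$; let $C'$ be one of them.

\emph{Case 1: all these words vanish on the graph of $\psi|_{C'}$.} This is the only case if $r=m$, since then $g$ is the only word. We claim $C'\subseteq\pi(\Omega_{\mathbf G,a})$. Let $x_0\in C'$, take implicit function boxes at $(x_0,\psi(x_0))$, and shrink $B$ so that $B\subseteq C'$ and $\psi(B)\subseteq W^a\times W^b$. For $x\in B$, uniqueness gives $\theta(x,\psi^b(x))=\psi^a(x)$, so Lemma~\ref{lem:words} applies with $v=\psi^b(x)$. Thus $g$ vanishes at all zeros of $\mathbf G$ in $B\times W^a\times W^b$, and $(x_0,\psi(x_0))\in\Omega_{\mathbf G,a}$.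

\emph{Case 2: some such word is nowhere zero on the graph of $\psi|_{C'}$.} Take a shortest one. It is not $g$, so it has the form $D_kF$ with $F$ a shorter word, which vanishes on the graph. Up to sign, $D_kF$ is the determinant $\Delta$ of the pair $((\mathbf G,F),a\cup\{k\})$. Hence $(C',(\mathbf G,F),a\cup\{k\})$ is admissible of rank $r+1$, and the induction hypothesis applies.
\end{proof}

The uniform bound $N$ is what makes the list finite: without it one would have to examine infinitely many words at each stage.

We now pass to parametrized pieces. For the pole argument we must know which arguments of $H$ really move and which of them coincide, so we refine the pieces accordingly. In the next statement $u=(x,w^b)$, the letter $w$ denotes the former $w^a$ with the value variable first, and $z=(u,w)$.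

\begin{proposition}\label{prop:charts}
There are finitely many quadruples $(s,O,\mathbf G,\theta)$, called charts, with $O\subseteq\mathbb R^{n+s}$ a definable open cell, $\theta:O\to\mathbb R^r$ definable and $C^\infty$, $r\ge1$, $\mathbf G\in\mathcal A_{n+s+r}^r$, such that $\pi(O)\subseteq U$, the union of the sets $\pi(O)$ is dense in $U$, and for all $u\in O$, with $z(u)=(u,\theta(u))$,
\[
\mathbf G(z(u))=0,\qquad\det\partial_w\mathbf G(z(u))\ne0,\qquad\theta_1(u)=f(\pi(u)).
\]
Moreover each coordinate $z_i$ of $z(u)$ is constant on $O$ or has $dz_i\ne0$ everywhere on $O$, and for $i\ne i'$ either $z_i=z_{i'}$ on $O$ or $z_i\ne z_{i'}$ everywhere on $O$.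
\end{proposition}

\begin{proof}
Let $\Omega=\Omega_{\mathbf G,a}$ be one of the nonempty sets of Proposition~\ref{prop:finite}; then $1\in a$. Let $O_0\subseteq\mathbb R^{n+s}$ be its image under $(x,w)\mapsto(x,w^b)$. It is open, because near a point of $\Omega$ all zeros of $\mathbf G$ belong to $\Omega$, and they form a graph over an open box $B\times W^b$. By (O3) there is a definable $\theta:O_0\to\mathbb R^r$ with graph in $\Omega$. By (O2), $O_0$ contains finitely many open cells $O_1$ with dense union on which $\theta$ is continuous. Near $u_0\in O_1$, continuity keeps $\theta(u)$ in the box $W^a$ around $\theta(u_0)$, so $\theta$ agrees with the implicit function and is $C^\infty$. Partition each $O_1$ into cells compatible with the definable sets $\{dz_i=0\}$ and $\{z_i=z_{i'}\}$, and keep the open cells $O$. If $dz_i=0$ on $O$, then $z_i$ is constant because $O$ is connected. The union of the $O$ is dense in $O_0$, so the union of the $\pi(O)$ is dense in $\pi(O_0)=\pi(\Omega)$.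
\end{proof}

\section{Analytic functions are insensitive to $H$}\label{sec:key}

\subsection{Separating the arguments of $H$}

Fix a chart $(s,O,\mathbf G,\theta)$. In Proposition~\ref{prop:model} the two arguments $t$ and $t+1$ were distinct and nonconstant. In a chart, two coordinates may agree identically, and then cancellation does occur: the system $w_1-H(u)+H(w_2)=0$, $w_2-u=0$ has the analytic solution $w_1=0$. A constant coordinate cannot be moved to a pole at all. We remove both phenomena by changing $\mathbf G$ to second order along the chart.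

Among the nonconstant coordinates $z_i$, choose one index from each class of identical coordinates, and let $\mathcal I$ be the set of chosen indices. Thus for $i\ne i'$ in $\mathcal I$ we have $dz_i\ne0$ and $z_i\ne z_{i'}$ everywhere on $O$. Write $\mathbf G$ as a polynomial in the generators of the algebra and, for $i\notin\mathcal I$, replace $H^{(j)}(z_i)$
\begin{itemize}
\item by $H^{(j)}(t_i)+H^{(j+1)}(t_i)(z_i-t_i)$, if $z_i$ has the constant value $t_i$ on $O$;
\item by $H^{(j)}(z_{i'})+H^{(j+1)}(z_{i'})(z_i-z_{i'})$, if $z_i=z_{i'}$ on $O$ with $i'\in\mathcal I$.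
\end{itemize}
At the points $z(u)$ each replacement has the same value and the same first derivatives as $H^{(j)}(z_i)$. In the first case it is the tangent line at $t_i$. In the second case, at $z_i=z_{i'}$ the $z_i$-derivative is $H^{(j+1)}(z_{i'})$, and the $z_{i'}$-derivative is $H^{(j+1)}(z_{i'})+H^{(j+2)}(z_{i'})(z_i-z_{i'})-H^{(j+1)}(z_{i'})=0$. So the new map $\mathbf F$ satisfies $\mathbf F(z(u))=0$, and $J(u)=\partial_w\mathbf F(z(u))=\partial_w\mathbf G(z(u))$ is invertible. For a function $h$ of one variable put $\Lambda_h(z)=(h^{(j)}(z_i))_{i\in\mathcal I,\,0\le j\le d}$. For suitable $d$,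
\[
\mathbf F(z)=P(z,\Lambda_H(z)),
\]
where $P(z,\lambda)$ is a polynomial map in $z$, the $\exp(z_i)$, and $\lambda=(\lambda_{ij})$, with real coefficients. Thus $P$ is entire and $\mathbb R_{\exp}$-definable. Let $\mathbf e=(1,0,\dots,0)\in\mathbb R^r$ be a row vector, and define continuous functions on $O$ by
\[
A_{ij}(u)=\mathbf e\,J(u)^{-1}\,\partial_{\lambda_{ij}}P\big(z(u),\Lambda_H(z(u))\big)\qquad(i\in\mathcal I,\ 0\le j\le d).
\]
They measure the sensitivity of $f$ to $H$: if $H$ is replaced by $H+\epsilon T$ in $P(z,\Lambda_H(z))=0$, implicit differentiation shows that the first coordinate of the solution changes at the rate $-\sum A_{ij}(u)T^{(j)}(z_i(u))$ at $\epsilon=0$. In Proposition~\ref{prop:model}, $-a$ and $-b$ play this role.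

\subsection{The key lemma}

\begin{lemma}\label{lem:key}
If $f$ is analytic on $U$, then $A_{ij}=0$ on $O$ for all $i\in\mathcal I$ and $j\le d$.
\end{lemma}

Compared with the model case there are three new features. The arguments of $H$ depend on the unknown $w$, which is only $C^\infty$, so we replace it by the holomorphic solution of the system with $H$ cut down to its head (Step 1). The dependence on $H$ is nonlinear, so we linearize on the real axis, with an error quadratic in the size of $T_\nu$ (Step 2); this is why Lemma~\ref{lem:two} needs an exponent larger than $\frac12$. Finally, derivatives of $T_\nu$ have poles of higher order, so we isolate the highest order that has a nonzero coefficient (Steps 3 and 4).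

\begin{proof}
Suppose not. Fix $\rho\in\mathcal I$ with some $A_{\rho j}\not\equiv0$, and let $k$ be the largest such $j$. Take a ball in $O$ on which $A_{\rho k}\ne0$. Since $dz_\rho\ne0$, the image of the ball under $z_\rho$ is an interval with more than one point. So the ball contains a point $u_0$ with $\tau:=z_\rho(u_0)\in\mathbb Q$, and there is a unit vector $\xi\in\mathbb R^{n+s}$ with $\gamma:=dz_\rho(u_0)\xi\ne0$. We work along the line $u_0+\zeta\xi$ and abbreviate $z(u_0+\zeta\xi)$, $J(u_0+\zeta\xi)$, $A_{ij}(u_0+\zeta\xi)$ to $z(\zeta)$, $J(\zeta)$, $A_{ij}(\zeta)$; let $w(\zeta)=\theta(u_0+\zeta\xi)$, $w_0=w(0)$, $J_0=J(0)$. Choose $R_0>0$ such that $u_0+\zeta\xi\in O$ for real $|\zeta|\le R_0$ and such that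
\[
\tilde f(\zeta)=w_1(\zeta)=f(\pi(u_0+\zeta\xi))
\]
extends to a bounded holomorphic function on $|\zeta|<R_0$. \emph{This is the only use of the analyticity of $f$.} On the real segment, $\|J(\zeta)^{-1}\|$ is bounded and $|w(\zeta)-w_0|\le C_0|\zeta|$ for a constant $C_0>0$.

Let $\nu$ range over the infinitely many indices with $\tau_\nu=\tau$, and be large. Constants $C,c>0$, also those in $O(\cdot)$, do not depend on $\nu$ or $\zeta$. Write
\[
\omega=\omega_\nu,\quad\eta=\eta_\nu,\quad T=T_\nu,\quad h=H_\nu^-,\quad S=\frac1{4\omega_{\nu-1}},\quad\delta=\eta\,\omega^{d+1}.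
\]
By \eqref{eq:Tbound} and Lemma~\ref{lem:growth}(c),(d),
\begin{align}
&|h^{(j)}(t)|\le C&&\text{for }|\operatorname{Im}t|\le2S,\ j\le d+2,\label{eq:head}\\
&|T^{(j)}|\le C\delta,\quad|(H_\nu^+)^{(j)}|\le C\delta^2,\quad|H^{(j)}-h^{(j)}|\le C\delta&&\text{on }\mathbb R,\ j\le d+1,\label{eq:real}
\end{align}
and by Lemma~\ref{lem:growth}(b), $S\to0$, $\omega S\to\infty$, $\delta\omega\to0$, hence also $\delta/S\to0$. By \eqref{eq:head} and Lemma~\ref{lem:DC}, all points $(z,\lambda)$ at which $P$ is evaluated below lie in a fixed compact convex set, on which $P$ and its derivatives of order at most $2$ are bounded.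

\medskip
\noindent\emph{Step 1: a holomorphic solution of the truncated system.} For complex $|\zeta|\le S$ and $|w-w_0|\le S$ put
\[
\Phi(\zeta,w)=P(z,\Lambda_h(z)),\qquad z=(u_0+\zeta\xi,w).
\]
Each $z_i$ lies within $S$ of the real number $z_i(0)$. By \eqref{eq:head}, $\Phi$ is holomorphic with derivatives of order at most $2$ bounded by $C$. At real points, $\Phi$ and its first derivatives differ from those of $\mathbf F(u_0+\zeta\xi,w)$ by $O(\delta)$, by \eqref{eq:real}. In particular $|\Phi(0,w_0)|+\|\partial_w\Phi(0,w_0)-J_0\|\le C\delta$.

Consider $\mathcal T(w)=w-J_0^{-1}\Phi(\zeta,w)$ on the ball $|w-w_0|\le S$. We have $\|I-J_0^{-1}\partial_w\Phi(\zeta,w)\|\le C(\delta+S)\le\frac12$, so $\mathcal T$ is $\frac12$-Lipschitz and $\|\partial_w\Phi(\zeta,w)^{-1}\|\le2\|J_0^{-1}\|$. Also $|\mathcal T(w_0)-w_0|\le C_1(\delta+|\zeta|)$ for a constant $C_1$. Put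
\[
R=c_1S,\qquad c_1=\min\big(1,\tfrac1{4C_1},\tfrac1{C_0}\big).
\]
For $|\zeta|<R$ and large $\nu$ we get $|\mathcal T(w_0)-w_0|\le S/2$, so $\mathcal T$ is a contraction of the ball into itself. Its fixed point $w^\nu(\zeta)$ is the unique zero of $\Phi(\zeta,\cdot)$ in the ball. It is the uniform limit of the iterates $\mathcal T^l(w_0)$, so it is holomorphic on $|\zeta|<R$ and real for real $\zeta$. For every $w$ in the ball, $|w-w^\nu|\le|w-\mathcal Tw|+|\mathcal Tw-\mathcal Tw^\nu|\le\|J_0^{-1}\|\,|\Phi(\zeta,w)|+\frac12|w-w^\nu|$, so
\begin{equation}\label{eq:apost}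
|w-w^\nu(\zeta)|\le2\|J_0^{-1}\|\,|\Phi(\zeta,w)| .
\end{equation}
Let $z^\nu(\zeta)=(u_0+\zeta\xi,w^\nu(\zeta))$ and
\[
A^\nu_{ij}(\zeta)=\mathbf e\,\partial_w\Phi(\zeta,w^\nu(\zeta))^{-1}\,\partial_{\lambda_{ij}}P\big(z^\nu(\zeta),\Lambda_h(z^\nu(\zeta))\big).
\]
These functions are holomorphic and bounded by $C$ on $|\zeta|<R$, and $|z_i^\nu(\zeta)-z_i(0)|\le S$.

For real $|\zeta|<R$, the true solution $w(\zeta)$ lies in the ball because $C_0R\le S$, and $\Phi(\zeta,w(\zeta))=\Phi(\zeta,w(\zeta))-\mathbf F(z(\zeta))=O(\delta)$. We claim
\begin{equation}\label{eq:close}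
|z(\zeta)-z^\nu(\zeta)|\le C\delta,\qquad|A_{ij}(\zeta)-A^\nu_{ij}(\zeta)|\le C\delta\quad(-R<\zeta<R),\qquad|(z_\rho^\nu)'(0)-\gamma|\le C\delta .
\end{equation}
The first bound is \eqref{eq:apost}. For the second, $J(\zeta)-\partial_w\Phi(\zeta,w(\zeta))$ and $\partial_w\Phi(\zeta,w(\zeta))-\partial_w\Phi(\zeta,w^\nu(\zeta))$ are $O(\delta)$, so the inverse matrices in $A_{ij}$ and $A_{ij}^\nu$ differ by $O(\delta)$, by the identity $Y^{-1}-Y'^{-1}=Y^{-1}(Y'-Y)Y'^{-1}$. Also $\Lambda_H(z)-\Lambda_h(z^\nu)=[\Lambda_H(z)-\Lambda_h(z)]+[\Lambda_h(z)-\Lambda_h(z^\nu)]=O(\delta)$. For the third, differentiate $\Phi(\zeta,w^\nu(\zeta))=0$ and $\mathbf F(u_0+\zeta\xi,w(\zeta))=0$ at $\zeta=0$. This gives $(w^\nu)'(0)=-(\partial_w\Phi)^{-1}\partial_\zeta\Phi$ at $(0,w^\nu(0))$ and $w'(0)=-J_0^{-1}\partial_u\mathbf F(z(0))\xi$. Corresponding factors differ by $O(\delta)$ as before, and $z_\rho'(0)=\gamma$.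

\medskip
\noindent\emph{Step 2: linearization on the real segment.} Let $\zeta\in(-R,R)$ and drop it from the notation. Then
\[
0=\big[P(z,\Lambda_H(z))-P(z,\Lambda_h(z))\big]+\big[\Phi(\zeta,w)-\Phi(\zeta,w^\nu)\big].
\]
By Taylor's formula and \eqref{eq:close}, the second bracket is $\partial_w\Phi(\zeta,w^\nu)(w-w^\nu)+O(\delta^2)$. By Taylor's formula and \eqref{eq:real}, the first is $\sum_{i,j}\partial_{\lambda_{ij}}P(z,\Lambda_h(z))\,(H-h)^{(j)}(z_i)+O(\delta^2)$. Here
\[
(H-h)^{(j)}(z_i)=T^{(j)}(z_i)+O(\delta^2)=T^{(j)}(z_i^\nu)+O(\delta^2),
\]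
because $z_i,z_i^\nu$ are real, $|z_i-z_i^\nu|\le C\delta$ and $|T^{(j+1)}|\le C\delta$ on $\mathbb R$. Moving the base point of $\partial_{\lambda_{ij}}P$ from $z$ to $z^\nu$ changes it by $O(\delta)$, and it is multiplied by $O(\delta)$. Multiplying on the left by $\mathbf e\,\partial_w\Phi(\zeta,w^\nu)^{-1}$ we obtain
\[
\tilde f-w_1^\nu+\sum_{i,j}A_{ij}^\nu\,T^{(j)}(z_i^\nu)=O(\delta^2).
\]
For $j>k$ we have $A_{\rho j}=0$ on $O$ by the choice of $k$, so $A^\nu_{\rho j}=O(\delta)$ by \eqref{eq:close} and these terms are $O(\delta^2)$. Therefore
\begin{equation}\label{eq:lin}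
\Big|\tilde f-w_1^\nu+\sum_{i\ne\rho}\sum_{j\le d}A_{ij}^\nu T^{(j)}(z_i^\nu)+\sum_{j\le k}A^\nu_{\rho j}T^{(j)}(z^\nu_\rho)\Big|\le C\delta^2\quad\text{on }(-R,R).
\end{equation}

\medskip
\noindent\emph{Step 3: clearing the poles.} Let $\sigma(\zeta)=z_\rho^\nu(\zeta)-\tau$ and $q=1+\omega^2\sigma^2=(1-\mathrm i\omega\sigma)(1+\mathrm i\omega\sigma)$. On $|\zeta|<R$ we have $|\sigma|\le S\le1$ and $|q|\le2\omega^2$. By \eqref{eq:Tj}, wherever $q\ne0$,
\[
q^{j+1}\,T^{(j)}(z_\rho^\nu)=\Pi_j(\sigma),\qquad\Pi_j(\sigma)=\frac\eta2\,j!\,\omega^j\big[\mathrm i^j(1+\mathrm i\omega\sigma)^{j+1}+(-\mathrm i)^j(1-\mathrm i\omega\sigma)^{j+1}\big],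
\]
a polynomial in $\sigma$ with $|\Pi_j(\sigma)|\le j!\,\eta\,\omega^j(2\omega)^{j+1}\le C$ for $j\le d$. For $i\in\mathcal I$, $i\ne\rho$, the real number $z_i(0)$ differs from $\tau$, so $z_i^\nu$ stays at distance at least $|z_i(0)-\tau|-S\ge c$ from the poles $\tau\pm\mathrm i/\omega$. Hence $|1\mp\mathrm i\omega(z_i^\nu-\tau)|\ge c\omega$, and by \eqref{eq:Tj} the functions $T^{(j)}(z_i^\nu)$ are holomorphic and $O(\eta)$ on $|\zeta|<R$. So
\[
E=q^{k+1}\Big[\tilde f-w_1^\nu+\sum_{i\ne\rho}\sum_{j\le d}A_{ij}^\nu T^{(j)}(z_i^\nu)\Big]+\sum_{j\le k}q^{k-j}A^\nu_{\rho j}\,\Pi_j(\sigma)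
\]
is holomorphic on $|\zeta|<R$ with $|E|\le C\omega^{2k+2}$. On $(-R,R)$, where $\sigma$ is real and $q\ge1$, $E$ is $q^{k+1}$ times the expression in \eqref{eq:lin}, so $|E|\le C\omega^{2k+2}\delta^2$. Lemma~\ref{lem:two} gives
\begin{equation}\label{eq:upper}
|E(\zeta)|\le C\omega^{2k+2}\delta^{4/3}\le C\eta^{4/3}\omega^{4d+4}\qquad(|\zeta|\le R/4).
\end{equation}

\medskip
\noindent\emph{Step 4: evaluation at the pole.} We find $\zeta_+$ with $\sigma(\zeta_+)=\mathrm i/\omega$. Since $|\sigma|\le S$ on $|\zeta|<R$, the $l$th Taylor coefficient of $\sigma$ is at most $S/R^l$, so $|\sigma(\zeta)-\sigma(0)-\sigma'(0)\zeta|\le2S|\zeta|^2/R^2\le C|\zeta|^2/R$ for $|\zeta|\le R/2$. By \eqref{eq:close}, $\sigma(0)=O(\delta)$ and $\sigma'(0)=\gamma+O(\delta)$. The circle $|\zeta|=2/(|\gamma|\omega)$ lies in $|\zeta|\le R/4$ for large $\nu$, as $\omega R\to\infty$. On it,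
\[
|\sigma(\zeta)-\gamma\zeta|\le C\delta+\frac C{\omega^2R}<\frac1\omega\le\Big|\gamma\zeta-\frac{\mathrm i}\omega\Big| ,
\]
using $\delta\omega\to0$ and $\omega R\to\infty$. The function $\gamma\zeta-\mathrm i/\omega$ vanishes at $\mathrm i/(\gamma\omega)$, inside the circle. By Rouch\'e's theorem there is $\zeta_+$ with $|\zeta_+|<2/(|\gamma|\omega)$ and $\sigma(\zeta_+)=\mathrm i/\omega$. At this point $1+\mathrm i\omega\sigma=0$, $1-\mathrm i\omega\sigma=2$ and $q=0$, so only the term $j=k$ of $E$ survives:
\[
|E(\zeta_+)|=|A^\nu_{\rho k}(\zeta_+)|\cdot k!\,(2\omega)^k\,\eta\ge|A^\nu_{\rho k}(\zeta_+)|\,\eta .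
\]
Cauchy's estimate gives $|A^\nu_{\rho k}(\zeta_+)-A^\nu_{\rho k}(0)|\le C|\zeta_+|/R\to0$, and $A^\nu_{\rho k}(0)\to A_{\rho k}(u_0)\ne0$ by \eqref{eq:close}. Hence $|E(\zeta_+)|\ge c\eta$. With \eqref{eq:upper} this yields $c\le C\eta_\nu^{1/3}\omega_\nu^{4d+4}$, which contradicts Lemma~\ref{lem:growth}(b) for large $\nu$.
\end{proof}

\section{Eliminating $H$}\label{sec:C}

Lemma~\ref{lem:key} says that, to first order, $w_1$ does not change when the values $\lambda$ of the derivatives of $H$ are varied in the equation $P=0$. We now forget $H$, treat $\lambda$ as a free variable, and collect all points at which $w_1$ is stationary in this sense. The resulting set involves only $P$, and $w_1$ takes finitely many values on it, just as a definable $C^1$ function has finitely many critical values.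

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $f$ be analytic on $U$. Fix a chart $(s,O,\mathbf G,\theta)$, with $P$ as in Section~\ref{sec:key}. Let $Y$ be the set of real points $(u,w,\lambda)$ such that $P(u,w,\lambda)=0$ and there is a row vector $\ell\in\mathbb R^r$ with
\[
\ell\,\partial_wP=\mathbf e,\qquad\ell\,\partial_\lambda P=0,
\]
the partial derivatives being taken at $(u,w,\lambda)$ with $u,w,\lambda$ independent. The set $Y$ is $\mathbb R_{\exp}$-definable, and $\mathbb R_{\exp}$ is o-minimal by Theorem~\ref{thm:exp}. Let $Y_u$ be the fiber over $u$ and $w_1(Y_u)$ the set of values of $w_1$ on it.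

\emph{(i) For $u\in O$, $f(\pi(u))\in w_1(Y_u)$.} We show that $(u,\theta(u),\Lambda_H(z(u)))\in Y$, with $\ell=\mathbf e\,J(u)^{-1}$. The equation $P=0$ is $\mathbf F(z(u))=0$. Lemma~\ref{lem:key} gives $\ell\,\partial_{\lambda_{ij}}P=A_{ij}(u)=0$. By the chain rule,
\[
J=\partial_wP+\sum_{i,j}\partial_{\lambda_{ij}}P\cdot H^{(j+1)}(z_i)\,\partial_wz_i ,
\]
where the row vector $\partial_wz_i$ is a unit vector or $0$ according as $z_i$ is a $w$-coordinate or a $u$-coordinate. Multiplying on the left by $\ell$ gives $\mathbf e=\ell\,\partial_wP$.

\emph{(ii) For every $u\in\mathbb R^{n+s}$, $w_1(Y_u)$ is finite.} By (O2), $Y_u$ is a finite union of $C^1$ cells. Each is the image of a connected open subset of some $\mathbb R^l$ under a $C^1$ map, so any two of its points are joined by a piecewise $C^1$ path $(w(t),\lambda(t))$ in the cell. Differentiating $P=0$ along the path gives $\partial_wP\,w'+\partial_\lambda P\,\lambda'=0$. Multiplying by a vector $\ell$ for the point in question gives $w_1'=0$. So $w_1$ is constant on each cell.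

It remains to remove the auxiliary variables $w^b$; we use that $f(x)$ does not depend on them. For $x\in\mathbb R^n$ let $Z_x=\{(w^b,v)\in\mathbb R^s\times\mathbb R:v\in w_1(Y_{(x,w^b)})\}$, and let $V^O_x$ be the set of $v$ such that $\{w^b:(w^b,v)\in Z_x\}$ has nonempty interior (is nonempty, if $s=0$). The set $V^O=\{(x,v):v\in V^O_x\}$ is $\mathbb R_{\exp}$-definable. By (ii) and (O4), $\dim Z_x\le s$. If $V_x^O\ne\emptyset$, the part of $Z_x$ over $V_x^O$ has fibers of dimension $s$, so $\dim V_x^O+s\le s$ and $V_x^O$ is finite. If $x\in\pi(O)$, then $\{w^b:(x,w^b)\in O\}$ is open and nonempty, and by (i) $(w^b,f(x))\in Z_x$ for all $w^b$ in it. Hence $f(x)\in V_x^O$.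

Let $V$ be the union of the sets $V^O$ over the finitely many charts. Its fibers are finite, and $f(x)\in V_x$ on the union of the $\pi(O)$, which is dense in $U$ by Proposition~\ref{prop:charts}.
\end{proof}

\section{Recovering $H$ from a defining function}\label{sec:B}

We pass from finitely many candidates to one by connectedness.

\begin{lemma}\label{lem:select}
Let $\varphi$ and $v_1<\dots<v_l$ be continuous real functions on a connected space $Q$, and suppose $\varphi(x)\in\{v_1(x),\dots,v_l(x)\}$ on a dense subset of $Q$. Then $\varphi=v_i$ for some $i$.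
\end{lemma}

\begin{proof}
The continuous function $\prod_i(\varphi-v_i)$ vanishes on a dense set, hence everywhere. So the closed, pairwise disjoint sets $\{\varphi=v_i\}$ form a finite cover of $Q$, and one of them is $Q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $W$ be an open disc meeting $X_H$, and suppose that $f:W\to\mathbb R$ is continuous, definable, has zero set $X_H\cap W$, and is analytic on the definable open set $U=W\setminus X_H$. Let $V\subseteq\mathbb R^3$ be given by Theorem~\ref{thm:C} for $f|_U$. By (O2) in $\mathbb R_{\exp}$, take a decomposition of $\mathbb R^3$ in which $V$ is a union of cells, and the induced decompositions of $\mathbb R^2$ and $\mathbb R$. Since $V$ has finite fibers it contains no band, so over each cell $C\subseteq\mathbb R^2$ it is the union of the graphs of finitely many continuous $\mathbb R_{\exp}$-definable functions $v_1<\dots<v_l$ on $C$. We show that $H|_I$ is $\mathbb R_{\exp}$-definable for some open interval $I$.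

\emph{Case 1: some point $(t_0,H(t_0))\in W$ lies in an open cell $C$.} Choose open intervals $I\ni t_0$ and $I'\ni H(t_0)$ with $I\times I'\subseteq C\cap W$ and $H(I)\subseteq I'$. The set $W^+=\{(t,y)\in I\times I':y>H(t)\}$ is open, connected, and contained in $U$. On a dense subset of $W^+$ we have $f(x)\in V_x$, so Lemma~\ref{lem:select} gives $f=v$ on $W^+$ for one of the functions $v=v_i$. Then $v\ne0$ on $W^+$, because $f$ has no zeros in $U$. Letting $y\downarrow H(t)$ and using the continuity of $v$ on $C$ and of $f$ on $W$, we get $v(t,H(t))=f(t,H(t))=0$ for $t\in I$. Therefore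
\[
H(t)=\max\{y\in I':v(t,y)=0\}\qquad(t\in I).
\]

\emph{Case 2: $X_H\cap W$ is contained in the union of the non-open cells of $\mathbb R^2$.} The set $\{t:(t,H(t))\in W\}$ is open and nonempty, so it contains an open interval $I$ that lies in an open cell $I_0$ of the decomposition of $\mathbb R$. The non-open cells over $I_0$ are graphs of continuous $\mathbb R_{\exp}$-definable functions $e_1<\dots<e_l$ on $I_0$, and $H(t)\in\{e_1(t),\dots,e_l(t)\}$ for $t\in I$. By Lemma~\ref{lem:select}, $H=e_i$ on $I$ for some $i$.

In both cases $H|_I$ is $\mathbb R_{\exp}$-definable, hence analytic off a finite set by Theorem~\ref{thm:exp}. This contradicts Proposition~\ref{prop:model}.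
\end{proof}

Of the regularity of $f$ along $X_H$, only continuity was used, and only in Case 1. It cannot be dropped: the function equal to $0$ on $X_H$ and to $1$ elsewhere is definable, has zero set $X_H$, and is analytic off $X_H$. Analyticity cannot be dropped from Theorem~\ref{thm:C} either. For $f=H$ on $U=\mathbb R$, a set $V$ as in that theorem would, by the argument of Case 2, make $H$ definable in $\mathbb R_{\exp}$ on an interval.

\begin{thebibliography}{9}

\bibitem{DM}
van den Dries and Miller, Israel J. Math. 85 (1994).

\bibitem{DS}
van den Dries and Speissegger, \emph{The field of reals with multisummable series and the exponential function}, Proc. LMS 81 (2000).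

\bibitem{RSW}
Rolin, Speissegger and Wilkie, \emph{Quasianalytic Denjoy--Carleman classes and o-minimality}, J. AMS 16 (2003).

\bibitem{zeros}
\emph{Zero sets of smooth functions in the Pfaffian closure of an o-minimal structure},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2008-136-11/\allowbreak S0002-9939-08-09373-8/\allowbreak S0002-9939-08-09373-8.pdf}

\end{thebibliography}
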